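# Random bipartite orders whose expected dimension is not unimodal

## 1. A double star with one extra edge

Let $A$ and $B$ be disjoint sets of $n$ vertices each, and let $H$ be a bipartite graph on $A\cup B$. We write $ab$ for an edge with $a\in A$, $b\in B$. Suppose $H$ contains the 4-cycle on $u,a\in A$ and $w,b\in B$, that is, $ub,ab,aw,uw\in H$ with $u\ne a$, $w\ne b$. Let $F$ consist of

- all edges of $H$ at $a$,
- all edges of $H$ at $b$,
- the single edge $uw$.

Look at the neighborhoods in $F$ of the vertices of $A$. We have $N_F(a)=N_H(a)$, which contains both $b$ and $w$. We have $N_F(u)=\{b,w\}$, because $ub\in H$. Every other neighbor $x$ of $b$ has $N_F(x)=\{b\}$. All remaining vertices of $A$ have empty neighborhood. So these sets form a chain: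
$$\emptyset\subseteq\{b\}\subseteq\{b,w\}\subseteq N_H(a).\tag{1}$$

**Definition (Ferrers graph).** A bipartite graph $F$ on $A\cup B$ is *Ferrers* if the sets $N_F(a)$, $a\in A$, form a chain under inclusion.

Two sets $N_F(a),N_F(a')$ fail to be nested exactly when there are $b,b'$ with $ab,a'b'\in F$ and $ab',a'b\notin F$. This condition is symmetric in the two sides, so equivalently the sets $N_F(b)$, $b\in B$, form a chain. Stars, double stars (all edges of $H$ at $a$ or at $b$, for an edge $ab$ of $H$) and complete bipartite graphs are Ferrers. Two disjoint edges $ab,a'b'$ with nothing else are not. By (1), a double star can always take in one extra edge $uw$, as long as $uw$ closes a 4-cycle through $ab$.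

**Definition (cover number).** $f(H)$ is the least number of Ferrers subgraphs of $H$ that together cover $E(H)$. Since the stars at the vertices of $A$ cover $E(H)$, always $f(H)\le n$.

Here is what this is for. We shall see that $f(H)$ is essentially the dimension of a poset of height two whose incomparable pairs $ab$ are the edges of $H$. Double stars along a perfect matching of $H$ cover $H$ with $n$ pieces, no better than stars. But suppose we leave out $s$ vertices on each side, sets $U\subseteq A$ and $W\subseteq B$, and match only the rest. Then $n-s$ double stars cover everything except the edges between $U$ and $W$, and each double star has one free place for such an edge. Whether the free places suffice depends on how many 4-cycles $H$ has. For a random $H$ with edge probability $q$, an edge has about $n^2q^3$ paths of length three joining its ends, so something changes at $q\approx n^{-2/3}$. That change produces a dip in the expected dimension.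

## 2. Dimension, the random model, and two theorems

**Definition (linear extension, dimension).** A linear extension of a poset $P$ is a linear order on the same set that contains all relations of $P$. A *realizer* is a set of linear extensions whose intersection is $P$: for every incomparable pair $x,y$, each of the orders $x<y$ and $y<x$ occurs in some member. The Dushnik–Miller dimension $\dim(P)$ is the least positive integer $d$ such that $P$ is the intersection of $d$ linear extensions of $P$.

**Definition (the model $\Omega(n,p)$).** The ground set is $X=\{a_1,\dots,a_n,b_1,\dots,b_n\}$. Independently for each $(i,j)$, the relation $a_i<b_j$ holds with probability $p$; there are no other comparabilities. Write $A=\{a_i\}$, $B=\{b_j\}$, and $E_n(p)=E(\dim P)$ for fixed $n$.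

The question, posed in connection with "A Survey Of Dimension Of Posets" (https://ijmcr.in/index.php/ijmcr/article/download/852/679), is whether $E_n$ is unimodal as $p$ increases. Precisely: is it true for all sufficiently large $n$ that there is some $p_n^*\in[0,1]$ such that $E_n$ is nondecreasing on $[0,p_n^*]$ and nonincreasing on $[p_n^*,1]$?

The answer is no. Throughout, put $q=1-p$, $\lambda=nq$ and
$$S_n(q)=n-E_n(1-q),$$
the expected *saving* below $n$. All statements "for $n$ large", and all $o(\cdot)$, $O(\cdot)$, are uniform over the stated range of $q$, for fixed $\varepsilon$.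

**Theorem 1.** Let $p_3=1-n^{-3/5}<p_2=1-n^{-13/20}<p_1=1-n^{-4/5}$. There are constants $C,c>0$ such that for all large $n$
$$E_n(p_3)\ge n-Cn^{4/5},\qquad E_n(p_2)\le n-c\,n^{33/40},\qquad E_n(p_1)\ge n-Cn^{4/5}\ln n .$$
Hence $E_n(p_2)<\min(E_n(p_1),E_n(p_3))$ for all large $n$, and $E_n$ is not unimodal for any sufficiently large $n$.

**Theorem 2.** Fix $0<\varepsilon<1/6$. There are positive constants $C_1,c',C'$ depending on $\varepsilon$ such that for large $n$:

(a) if $n^{-1+\varepsilon}\le q\le\frac12n^{-2/3}$, then $(1-o(1))\frac{\ln\lambda}{q}\le S_n(q)\le(7+o(1))\frac{\ln\lambda}{q}$;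

(b) if $C_1(\ln n)^{1/3}n^{-2/3}\le q\le n^{-1/2-\varepsilon}$, then $c'\sqrt{n/q}\le S_n(q)\le C'\sqrt{n/q}$.

Consequently, with $q_1=\frac12n^{-2/3}$, $q_2=C_1(\ln n)^{1/3}n^{-2/3}$, $q_3=n^{-11/20}$ (taking $\varepsilon=1/20$),
$$S_n(q_1)=\Theta(n^{2/3}\ln n),\quad S_n(q_2)=\Theta(n^{5/6}(\ln n)^{-1/6}),\quad S_n(q_3)=\Theta(n^{31/40}).$$
So $E_n(1-q_2)$ lies below both $E_n(1-q_1)$ and $E_n(1-q_3)$ by $\Theta(n^{5/6}(\ln n)^{-1/6})$, and for large $n$ the function $E_n$ has at least two local maxima in $(0,1)$, separated by this dip.

Nothing is claimed about the exact number of local maxima, nor about $q$ outside the ranges treated.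

**Facts used without proof.** Hiraguchi (1951): $\dim P\le\lfloor|X|/2\rfloor$ if $|X|\ge4$. So in our model $\dim P\le n$ for $n\ge2$, and the saving $n-\dim P$ is never negative. Chernoff bounds, for $X\sim\mathrm{Bin}(N,q)$ with $\mu=Nq$:
$$\Pr(X\le\mu/2)\le e^{-\mu/8},\qquad \Pr(X\ge2\mu)\le e^{-\mu/3},\qquad \Pr(X\ge x)\le(e\mu/x)^x .\tag{2}$$
In the last bound $\mu$ may be replaced by any upper bound for the mean. We also use the Lovász local lemma and the defect form of Hall's theorem, recalled where they are needed.

## 3. Tiny $n$ and three explicit orders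

For $n=1$ the poset is a 2-chain with probability $p$ and a 2-antichain otherwise, so $E_1(p)=2-p$. For $n=2$ the dimension is at most $2$ by Hiraguchi, and at least $2$ because $a_1,a_2$ are incomparable; so $E_2\equiv2$. Both are unimodal for uninteresting reasons, which is why the question concerns large $n$. For every $n\ge2$ the endpoints are easy. At $p=0$ we have an antichain, of dimension $2$. At $p=1$ we have all relations $a_i<b_j$, again of dimension $2$: list $A$ in some order below $B$ in some order, and then use both reversed orders. So $E_n(0)=E_n(1)=2$ for $n\ge 2$.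

From now on $H$ denotes the bipartite graph on $A\cup B$ whose edges are the *incomparable* pairs $ab$. In the model each pair is an edge independently with probability $q$. Three orders to keep in mind:

- $H$ a perfect matching $\{a_ib_i\}$, $n\ge2$. Two edges $a_ib_i,a_jb_j$ cannot lie in one Ferrers subgraph of $H$, as $a_ib_j,a_jb_i\notin H$. So $f(H)=n$.
- $H$ the 6-cycle, $n=3$, $N_H(a_i)=B\setminus\{b_i\}$; here $P$ is three disjoint chains $a_i<b_i$. The edges $a_1b_2$ and $a_2b_1$ cannot share a Ferrers subgraph, so $f(H)\ge2$. The graphs $\{a_ib_j:i<j\}$ and $\{a_ib_j:i>j\}$ are Ferrers and cover, so $f(H)=2$.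
- $H$ complete bipartite, $n\ge 2$. Then $f(H)=1$, but $P$ is an antichain and $\dim P=2$.

The third order shows that $f(H)$ and $\dim P$ need not agree. The next section shows that they do agree under mild conditions, which hold in the first two examples.

## 4. Dimension as a Ferrers cover number

**Lemma 3.** (i) $\dim P\ge f(H)$. (ii) Suppose $N_H(a)\not\subseteq N_H(a')$ for all $a\ne a'$ in $A$, $N_H(b)\not\subseteq N_H(b')$ for all $b\ne b'$ in $B$, and $N_H(b)\ne A$ for all $b\in B$. Then, for $n\ge 2$, $\dim P\le f(H)$.

**Proof of (i): linear extensions give Ferrers graphs.** For a linear extension $L$ let $F=\{ab:a>_Lb\}$. If $a<_Pb$ then $a<_Lb$, so $F\subseteq E(H)$. The set $N_F(a)$ consists of the $b$'s below $a$ in $L$, so these sets form a chain and $F$ is Ferrers. In a realizer each incomparable pair $ab$ has $a>b$ in some $L$, so the graphs $F$ cover $E(H)$.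

**Proof of (ii), first step: each Ferrers graph can be reversed by one linear extension.** Let $F\subseteq H$ be Ferrers. We claim that the relation $P\cup\{b<a:ab\in F\}$ has no directed cycle. The relations of $P$ go from $A$ to $B$ and the new ones from $B$ to $A$, so a cycle has the form
$$a_1<_Pb_1<_Fa_2<_Pb_2<_F\cdots<_Fa_k<_Pb_k<_Fa_1 .$$
With indices mod $k$, we have $b_i\in N_F(a_{i+1})$. Also $a_i<_Pb_i$ means $a_ib_i\notin H$, so $b_i\notin N_F(a_i)$. The neighborhoods form a chain, so $N_F(a_i)\subsetneq N_F(a_{i+1})$ for all $i$ cyclically, which is impossible (also for $k=1$). So the transitive closure is a partial order, and it has a linear extension. This is a linear extension of $P$ in which $a>b$ for all $ab\in F$.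

**Second step: the other pairs get reversed too.** Take a Ferrers cover of size $t=f(H)$ and corresponding linear extensions $L_1,\dots,L_t$. (Since $n\ge2$, the non-containment hypothesis makes all $N_H(a)$ nonempty, so $t\ge1$.) Each incomparable pair $ab$ has $a>b$ in some $L_i$. We check that both orders of every incomparable pair occur.

- For $a\ne a'$ choose $b'\in N_H(a')\setminus N_H(a)$. In some $L_j$ we have $a'>b'$, while $a<_Pb'$; so $a<b'<a'$ there. Exchanging the roles of $a,a'$ gives the other order.
- For $b\ne b'$ choose $a\in N_H(b)\setminus N_H(b')$. In some $L_j$ we have $a>b$, while $a<_Pb'$; so $b<a<b'$ there. Exchange roles for the other order.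
- For an incomparable pair $ab$ the order $a>b$ occurs. For the other, choose $a'\notin N_H(b)$. Then $a'<_Pb$, and $a'\ne a$ because $a\in N_H(b)$. By the first item some $L_j$ has $a<a'$, so $a<a'<b$ there.

Hence $\bigcap L_i=P$ and $\dim P\le t$. $\square$

## 5. Centers, and the absorption of a rectangle

Two deterministic facts about Ferrers covers are needed. The first bounds savings from above, the second produces them. They are close to being converses, and both revolve around the 4-cycle of Section 1.

**Lemma 4.** Let $F\subseteq H$ be a nonempty Ferrers graph. There is an edge $ab\in F$ (a *center*) such that every $uw\in F$ with $u\ne a$, $w\ne b$ satisfies $aw\in H$ and $ub\in H$. If any two vertices on the same side of $H$ have at most $K$ common neighbors, there are at most $K^2$ such edges $uw$.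

**Proof.** Let $N_F(a)$ be the largest of the sets $N_F(\cdot)$ on side $A$ and $N_F(b)$ the largest on side $B$. As $F\ne\emptyset$, some $a'b\in F$; then $b\in N_F(a')\subseteq N_F(a)$, so $ab\in F$. If $uw\in F$, then $w\in N_F(u)\subseteq N_F(a)$ and $u\in N_F(w)\subseteq N_F(b)$, so $aw,ub\in F\subseteq H$.

For the count, suppose such an edge exists and let $u_2\in A\setminus\{a\}$ have the largest $N_F(u_2)$. Every $w$ occurring in an edge $uw$ with $u\ne a$ lies in $N_F(u)\subseteq N_F(u_2)\subseteq N_H(a)\cap N_H(u_2)$. So there are at most $K$ such $w$, and symmetrically at most $K$ such $u$. $\square$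

**Corollary 5.** Let $f(H)\le n-s$ with an integer $1\le s\le n$. Then there are $U\subseteq A$, $W\subseteq B$ with $|U|=|W|=s$ such that for every edge $uw$ of $H[U,W]$ there are $a\in A\setminus U$, $b\in B\setminus W$ with $ub,ab,aw\in H$. If moreover all codegrees (numbers of common neighbors of two vertices on the same side) are at most $K$, then $e(H[U,W])\le nK^2$.

**Proof.** Take a cover by at most $n-s$ nonempty Ferrers graphs $F_i$ with centers $a_ib_i$. At most $n-s$ vertices on each side occur in centers, so we can choose $U$ and $W$ of size $s$ avoiding all $a_i$ and all $b_i$. An edge $uw$ of $H[U,W]$ lies in some $F_i$, and $u\ne a_i$, $w\ne b_i$. By Lemma 4, $ub_i,a_ib_i,a_iw\in H$; and when codegrees are at most $K$, each $F_i$ contains at most $K^2$ edges of $H[U,W]$. $\square$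

For $U\subseteq A$, $W\subseteq B$ write $A'=A\setminus U$, $B'=B\setminus W$, and for $(u,w)\in U\times W$ let
$$M_{uw}=\{ab\in H:\ a\in A'\cap N_H(w),\ b\in B'\cap N_H(u)\}.\tag{3}$$
These are the edges $ab$ whose double star can take in $uw$.

**Lemma 6.** Let $|U|=|W|=s$, and let $M$ be a matching in $H[A',B']$ leaving $r$ vertices unmatched on each side. Suppose that each edge $e$ of $H[U,W]$ can be assigned an edge $f_e\in M\cap M_e$, with distinct $f_e$ for distinct $e$. Then $f(H)\le n-s+r$.

**Proof.** For $f=ab\in M$ let $F_f$ consist of all edges of $H$ at $a$ or at $b$, together with the edge $e$ if $f=f_e$. Because $f_e\in M_e$, this is the graph of Section 1, and (1) shows that it is Ferrers; without an extra edge it is a double star. For each of the $2r$ unmatched vertices of $A'\cup B'$ take its full star. An edge of $H$ either meets $A'\cup B'$, and then lies in one of these (double) stars, or is some $e\in E(H[U,W])$, and then lies in $F_{f_e}$. The number of graphs is $(n-s-r)+2r=n-s+r$. $\square$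

## 6. Degrees, codegrees and rectangles in the random graph

Put
$$s_0=\frac{24\ln n}{q}.$$
We use three properties of $H$:

- **(R1)** All degrees of $H$ lie in $[\lambda/2,2\lambda]$.
- **(R2)** All codegrees are at most $K$, where $K=\lceil2/\varepsilon\rceil$.
- **(R3)** For all $U\subseteq A$, $W\subseteq B$ with $|U|=|W|=s\ge s_0$: $e(H[U,W])\ge qs^2/2$.

**Lemma 7.** For every $0<q\le1$, (R3) fails with probability $O(n^{-2})$. If $n^{-1+\varepsilon}\le q\le n^{-1/2-\varepsilon}$, then (R1) and (R2) each fail with probability $O(n^{-2})$; and for $n$ large, (R1) and (R2) together imply the hypotheses of Lemma 3(ii).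

**Proof.** For (R3): for given $U,W$ the number of edges is $\mathrm{Bin}(s^2,q)$, so the failure probability is at most $e^{-qs^2/8}$. Since $qs\ge24\ln n$, we have $qs^2/8\ge3s\ln n$. There are at most $n^{2s}$ pairs $(U,W)$, so the total is at most $\sum_{s\ge s_0}n^{2s-3s}=\sum_{s\ge s_0}n^{-s}=O(n^{-2})$, because $s_0\ge24\ln n\ge2$ for $n\ge 2$.

For (R1): there are $2n$ vertices, so by (2) the failure probability is at most $2n(e^{-\lambda/8}+e^{-\lambda/3})\le4ne^{-\lambda/8}=O(n^{-2})$, as $\lambda\ge n^{\varepsilon}$.

For (R2): there are at most $n^2$ pairs of vertices on the same side. A pair having at least $K$ common neighbors has probability at most $\binom nKq^{2K}\le(nq^2)^K$. Since $nq^2\le n^{-2\varepsilon}$, the total is at most $n^{2-2\varepsilon K}\le n^{-2}$.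

Finally, a containment $N_H(a)\subseteq N_H(a')$ (or on side $B$) would create a codegree of at least $\lambda/2>K$. And $|N_H(b)|\le2\lambda<n$ since $\lambda\le n^{1/2-\varepsilon}$. $\square$

## 7. Empty rectangles reach only $24\ln n/q$

The most direct way to save is to use Lemma 6 with nothing to absorb. Find $U,W$ of size $s$ with *no* edge of $H$ between them, and a nearly perfect matching in the rest; then $f(H)\le n-s+r$. Section 13 carries this out and gets $s\approx\ln\lambda/q$.

It stops at a definite point. By (R3), once $s\ge s_0=24\ln n/q$, every $s\times s$ rectangle contains at least $qs^2/2>0$ edges. So empty rectangles never save more than order $\ln n/q$. Moreover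
$$\frac{\ln\lambda}{q}=n\,\frac{\ln\lambda}{\lambda}$$
is decreasing in $q$ for $\lambda>e$. If this were the whole story in the range we consider, the order of the saving would simply shrink as $q$ grows, and no dip of the dimension would be in sight.

To go further, some edges $uw$ inside the rectangle must be covered by Ferrers graphs centered outside it. Corollary 5 says what this requires: a path $u\,b\,a\,w$ of length three with $a\in A'$, $b\in B'$. The expected number of such paths is at most $n^2q^3$. When $q$ is well below $n^{-2/3}$, few edges have one, and empty rectangles are essentially all there is. When $n^2q^3$ exceeds a large multiple of $\ln n$, every pair $(u,w)$ has many.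

How large could $s$ then be? The rectangle has about $qs^2$ edges and the matching offers at most $n$ free places, so the natural limit is $qs^2\approx n$, i.e. $s\approx\sqrt{n/q}$. Compared with $\ln\lambda/q$ this is larger by the factor $\sqrt\lambda/\ln\lambda$. The saving jumps up near $q=n^{-2/3}$ and then decreases like $\sqrt{n/q}$. Theorem 1 needs one value of $q$ just above the jump and one comparison value on each side.

## 8. The two comparison values: $q=n^{-3/5}$ and $q=n^{-4/5}$

**Proposition 8.** If $n^{-1+\varepsilon}\le q\le n^{-1/2-\varepsilon}$, then $S_n(q)\le K\sqrt{2n/q}+O(1)$ for $n$ large, where $K=\lceil2/\varepsilon\rceil$.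

**Proof.** The purpose is to compare the two counts of edges in the rectangle of Corollary 5. First,
$$\frac{s_0}{\sqrt{n/q}}=\frac{24\ln n}{\sqrt\lambda}\le1\tag{4}$$
for $n$ large, since $\lambda\ge n^\varepsilon$. Assume (R2) and (R3), and suppose that $s=n-f(H)>K\sqrt{2n/q}$. By (4), $s\ge s_0$. Corollary 5 and (R3) give $U,W$ of size $s$ with
$$\tfrac12qs^2\le e(H[U,W])\le nK^2,$$
so $s\le K\sqrt{2n/q}$, a contradiction. By Lemma 3(i), $n-\dim P\le n-f(H)\le K\sqrt{2n/q}$ with probability $1-O(n^{-2})$. On the exceptional event $n-\dim P\le n$, contributing $O(n^{-1})$ to the expectation. $\square$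

**Proposition 9.** For $q=n^{-4/5}$: $S_n(q)\le24n^{4/5}\ln n+\sqrt2\,n^{4/5}+O(1)$.

**Proof.** The purpose is to show that 4-cycles are too few to help. Let $Z$ be the number of 4-cycles of $H$. Assume (R3) and let $s=n-f(H)$. If $s\ge s_0$, Corollary 5 gives $U,W$ of size $s$ such that every edge of $H[U,W]$ lies in a 4-cycle of $H$. At most $4Z$ edges lie in 4-cycles, so $qs^2/2\le4Z$, i.e. $s\le\sqrt{8Z/q}$. So in all cases
$$n-\dim P\le s\le s_0+\sqrt{8Z/q}.$$
Here $s_0=24n^{4/5}\ln n$. We have $\mathbb EZ=\binom n2^2q^4\le n^4q^4/4$, so by Jensen's inequality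
$$\mathbb E\sqrt{8Z/q}\le\sqrt{8\cdot\tfrac{n^4q^4}{4q}}=\sqrt{2n^4q^3}=\sqrt2\,n^{2-6/5}=\sqrt2\,n^{4/5}.$$
The failure of (R3) contributes at most $n\cdot O(n^{-2})$. $\square$

## 9. Independent transversals

To fill the free places we must choose for each edge $e$ of the rectangle one element $f_e\in M_e$, so that different choices are vertex-disjoint. The following theorem (Alon–Spencer, *The Probabilistic Method*, Prop. 5.5.3) is made for that.

**Lemma 10.** Let $d>0$ be real, and let $\Gamma$ be a finite graph of maximum degree at most $d$ whose vertex set is partitioned into classes $V_1,\dots,V_m$ with $|V_i|\ge2ed$. Then $\Gamma$ has an independent set containing a vertex of each class.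

**Proof.** We use the Lovász local lemma: if finitely many events each have probability at most $\rho$, each is mutually independent of all but at most $t$ of the others, and $e\rho(t+1)\le1$, then with positive probability none occurs.

Let $g=\lceil2ed\rceil\ge1$. Delete vertices until every class has exactly $g$ vertices; the maximum degree is still at most $d$. Choose one vertex from each class uniformly and independently. For each edge $\varphi$ of $\Gamma$ joining two different classes $V_i,V_j$, let $\mathcal A_\varphi$ be the event that both ends are chosen, so $\Pr(\mathcal A_\varphi)=g^{-2}$. The event $\mathcal A_\varphi$ is mutually independent of all $\mathcal A_{\varphi'}$ where $\varphi'$ has no end in $V_i\cup V_j$. At most $2gd$ edges meet $V_i\cup V_j$, and $\varphi$ is one of them; so $t+1\le2gd$, and $e\,g^{-2}\cdot2gd=2ed/g\le1$. Hence some choice avoids all $\mathcal A_\varphi$. Edges inside a class do no harm, as only one vertex per class is chosen. $\square$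

As a small example, take classes $\{1,2\}$ and $\{1',2'\}$ with edges $11'$ and $22'$; then $\{1,2'\}$ is an independent set meeting both classes. (The lemma itself would ask for classes of size at least $2e$ here.)

## 10. Filling the free places just above $q=n^{-2/3}$

**Proposition 11.** Let $0<\varepsilon<1/6$. There are $C_1,c>0$ depending on $\varepsilon$ such that if $C_1(\ln n)^{1/3}n^{-2/3}\le q\le n^{-1/2-\varepsilon}$ and $n$ is large, then $\dim P\le n-\frac c2\sqrt{n/q}$ with probability $1-O(1/n)$. Hence $S_n(q)\ge\frac c3\sqrt{n/q}$.

**Constants.** With $K=\lceil2/\varepsilon\rceil$, put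
$$\theta=\frac1{128eK^2},\quad c=\frac{\sqrt\theta}{2e},\quad C_1^3=\max\Big(400,\frac3\theta\Big),\quad s=\lfloor c\sqrt{n/q}\rfloor,\quad D=\frac{n^2q^3}{32},\quad\tau=\theta n^2q^3 .$$
Here $D$ will be a lower bound for the number of candidates $|M_{uw}|$, and $\tau$ will control the number of conflicts. For $n$ large: $\lambda\ge n^{1/3}$; $s\le cn/\sqrt\lambda\le n/2$; $qs\ge\frac c2\sqrt\lambda\ge\frac c2n^{1/6}$; and $n^2q^3\ge C_1^3\ln n$. Since $\varepsilon<1/6$, also $q\ge n^{-1+\varepsilon}$, so Lemma 7 applies. Fix, before looking at $H$, sets $U\subseteq A$, $W\subseteq B$ of size $s$, and let $A'=A\setminus U$, $B'=B\setminus W$, with $M_{uw}$ as in (3).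

**Step 1: every pair has many candidates.** We show that with probability $1-O(1/n)$, $|M_{uw}|\ge D$ for all $(u,w)\in U\times W$.

Fix $(u,w)$. The numbers $|N_H(w)\cap A'|$ and $|N_H(u)\cap B'|$ are binomial with mean $(n-s)q\ge\lambda/2$. By (2) both are at least $\lambda/4$ except with probability at most $2e^{-\lambda/16}$. These two sets depend on pairs in $A'\times\{w\}$ and $\{u\}\times B'$, which are disjoint from $A'\times B'$. So given them, $|M_{uw}|$ is binomial with success probability $q$ and at least $\lambda^2/16$ trials. Its mean is at least $q\lambda^2/16=n^2q^3/16=2D$, hence by (2)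
$$\Pr(|M_{uw}|<D)\le e^{-n^2q^3/128}\le n^{-C_1^3/128}\le n^{-3}.$$
The union over at most $n^2$ pairs costs $n^2(n^{-3}+2e^{-\lambda/16})=O(1/n)$.

**Step 2: every vertex is in few conflicts.** For $a\in A'$ let $T_a$ be the number of triples $(w,u,b)\in W\times U\times B'$ with $aw,uw,ub,ab\in H$. For $b\in B'$ let $T_b$ be the number of triples $(u,w,a)\in U\times W\times A'$ with the same four edges. We show that with probability $1-O(1/n)$ all $T_a$ and $T_b$ are at most $K^2\tau$.

Fix $a$ and condition on $N_H(a)$. By (2), except with probability at most $e^{-qs/3}+e^{-\lambda/3}$, we have $|N_H(a)\cap W|\le2qs$ and $|N_H(a)\cap B'|\le|N_H(a)|\le2\lambda$. Call $u\in U$ *active* if it has a neighbor in $N_H(a)\cap W$ and a neighbor in $N_H(a)\cap B'$. Since $a\notin U$, the pairs at the vertices of $U$ are independent of the conditioning, and different $u$ use different pairs; so the events "$u$ is active" are conditionally independent. Since $W\cap B'=\emptyset$, the two requirements for one $u$ are independent too, and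
$$\Pr(u\text{ active})\le(2qs\cdot q)(2\lambda\cdot q)=4nsq^4 ,$$
which is at most $4cn^{3/2}q^{7/2}\le4cn^{-1/4}<1$ for $n$ large. So the number of active $u$ is dominated by a binomial variable of mean
$$\mu=4ns^2q^4\le4c^2n^2q^3=\frac{\theta n^2q^3}{e^2}=\frac{\tau}{e^2}.$$
By the third bound in (2), the probability that at least $\tau$ of the $u$ are active is at most $(e\mu/\tau)^\tau\le e^{-\tau}\le n^{-3}$, because $\tau\ge\theta C_1^3\ln n\ge3\ln n$.

An inactive $u$ is in no triple counted by $T_a$. An active $u$ is in at most $K^2$ of them under (R2), because $w$ and $b$ are both common neighbors of $a$ and $u$. So $T_a\le K^2\tau$. For $b\in B'$ argue in the same way: condition on $N_H(b)$, and call $w\in W$ active if it has a neighbor in $N_H(b)\cap U$ and one in $N_H(b)\cap A'$. In a triple, $u$ and $a$ are both common neighbors of $b$ and $w$. The union over at most $2n$ vertices costs at most $2n(n^{-3}+e^{-qs/3}+e^{-\lambda/3})$, and (R2) fails with probability $O(n^{-2})$; together this is $O(1/n)$.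

**Step 3: choose vertex-disjoint $f_e$ for all $e$ at once.** From now on assume (R1)–(R3) and the conclusions of Steps 1 and 2. Let $\Gamma$ be the graph whose vertices are the pairs $(e,f)$ with $e\in E(H[U,W])$ and $f\in M_e$. Join $(e,f)$ and $(e',f')$ for $e\ne e'$ if $f$ and $f'$ share a vertex. The classes are $V_e=\{e\}\times M_e$.

Consider a vertex $(e,ab)$. A neighbor $(e',f')$ with $a\in f'$, say $e'=uw$ and $f'=ab'$, has $uw,aw,ub',ab'\in H$. So it determines a triple $(w,u,b')$ counted by $T_a$, and different neighbors give different triples; there are at most $T_a$ of them. Likewise at most $T_b$ neighbors have $b\in f'$. So $\Gamma$ has maximum degree at most $d=2K^2\tau$. By Step 1,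
$$|V_e|\ge D=\frac{n^2q^3}{32}=4eK^2\theta n^2q^3=4eK^2\tau=2ed .$$

A greedy choice is not justified by these bounds. After $j$ choices up to $jd$ vertices of $\Gamma$ are forbidden, and as far as degrees tell they could all lie in the next class. So the count guarantees a choice only while $jd<2ed$, that is for $j\le5$, whereas there are at least $qs^2/2$ classes by (R3) (indeed $s\ge s_0$ for $n$ large, as $s_0=o(\sqrt{n/q})$). Lemma 10 is what replaces the greedy choice. It gives an independent set meeting every $V_e$, i.e. edges $f_e\in M_e$, one for each $e\in E(H[U,W])$, that are pairwise vertex-disjoint.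

**Step 4: complete the matching and cover.** Extend the matching $\{f_e\}$ to a maximal matching $M$ of $H[A',B']$, and let $r$ vertices on each side be unmatched. By maximality there is no edge between the two unmatched sets, so (R3) gives $r<s_0$. Lemma 6 yields
$$f(H)\le n-s+r\le n-s+s_0 .$$
By Lemma 7 the hypotheses of Lemma 3(ii) hold, so $\dim P\le n-s+s_0$. Since $s\ge c\sqrt{n/q}-1$ and $s_0=o(\sqrt{n/q})$ (by the ratio computed in (4)), $\dim P\le n-\frac c2\sqrt{n/q}$ for $n$ large, with probability $1-O(1/n)$. As $n-\dim P\ge0$ always, $S_n(q)\ge(1-O(1/n))\frac c2\sqrt{n/q}\ge\frac c3\sqrt{n/q}$. $\square$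

## 11. Three values of $p$ that rule out unimodality

**Proof of Theorem 1.** Take $\varepsilon=1/10$, so $n^{-1/2-\varepsilon}=n^{-3/5}$.

- At $p_3$, $q=n^{-3/5}$ and $\sqrt{n/q}=n^{4/5}$. Proposition 8 gives $E_n(p_3)\ge n-Cn^{4/5}$.
- At $p_2$, $q=n^{-13/20}$. Since $\frac35<\frac{13}{20}<\frac23$, this lies in the range of Proposition 11 for $n$ large, and $\sqrt{n/q}=n^{33/40}$. So $E_n(p_2)\le n-c\,n^{33/40}$ with a new constant $c>0$.
- At $p_1$, $q=n^{-4/5}$. Proposition 9 gives $E_n(p_1)\ge n-Cn^{4/5}\ln n$.

As $33/40>32/40=4/5$, we get $E_n(p_2)<\min(E_n(p_1),E_n(p_3))$ for all large $n$. Suppose $E_n$ were unimodal with $p_n^*$. If $p_2\le p_n^*$, then $p_3<p_2\le p_n^*$ gives $E_n(p_3)\le E_n(p_2)$. If $p_2\ge p_n^*$, then $p_n^*\le p_2<p_1$ gives $E_n(p_2)\ge E_n(p_1)$. Both are false. $\blacksquare$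

This settles the question. The rest proves Theorem 2. Part (b) is already contained in Propositions 8 and 11, so what remains is part (a). For it, let $0<\varepsilon<1/6$ and
$$n^{-1+\varepsilon}\le q\le\tfrac12n^{-2/3},\qquad\text{so}\qquad n^\varepsilon\le\lambda\le\tfrac12n^{1/3}.\tag{5}$$
Since $\frac12+\varepsilon<\frac23$, also $q\le n^{-1/2-\varepsilon}$ for $n$ large, and Lemma 7 applies.

## 12. Below $n^{-2/3}$: few pairs of a rectangle can be absorbed

Proposition 9 bounded the absorbable edges by counting 4-cycles in expectation. To get the saving down to the order $\ln\lambda/q$ for all $q$ up to $\frac12n^{-2/3}$, we want to know, for *every* rectangle $U\times W$, that a constant fraction of its pairs cannot be absorbed. A bound on the operator norm gives this for all rectangles at once.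

**Lemma 12.** Assume (5). Let $N$ be the $A\times B$ $0/1$ adjacency matrix of $H$, $J$ the all-ones matrix, and $M=N-qJ$. For fixed $\eta>0$, $\Pr(\|M\|>n^\eta\sqrt\lambda)=O(1/n)$.

**Proof.** Let $k=\lceil1/\eta\rceil$. Then $\mathbb E\|M\|^{2k}\le\mathbb E\,\mathrm{tr}(MM^T)^k$. The trace expands as a sum over closed walks of length $2k$ in the complete bipartite graph on $A\cup B$, each contributing the product of the entries of $M$ along it. The entries are independent with mean $0$, so a walk using some edge exactly once has expectation $0$. The other walks use each of their edges at least twice, so they have $m\le k$ distinct edges and, being connected, at most $m+1$ distinct vertices. As $|M_{ab}|\le1$, we have $\mathbb E|M_{ab}|^j\le\mathbb EM_{ab}^2=q(1-q)\le q$ for $j\ge2$, so such a walk has expectation at most $q^m$ in absolute value. The number of patterns of equalities among the vertices of a walk is bounded in terms of $k$, and a pattern with $m$ distinct edges is realized by at most $n^{m+1}$ walks. So, with some $C_k$ depending only on $k$ and using $\lambda\ge1$,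
$$\mathbb E\|M\|^{2k}\le C_k\max_{m\le k}n^{m+1}q^m\le C_kn\lambda^k .$$
Markov's inequality gives $\Pr(\|M\|>n^\eta\sqrt\lambda)\le C_kn^{1-2k\eta}\le C_kn^{-1}$. $\square$

**Proposition 13.** Under (5), $S_n(q)\le(7+o(1))\frac{\ln\lambda}q$.

**Proof.** Let $s=\lceil7\ln\lambda/q\rceil$. Since $7\ln\lambda/q=7n\ln\lambda/\lambda$, we have $n/\lambda\le s<n$ for $n$ large. Let $\eta=1/60$. Given $U,W$ of size $s$, call a pair $(u,w)\in U\times W$ *linked* if $ub,ab,aw\in H$ for some $a\in A'=A\setminus U$ and $b\in B'=B\setminus W$. Let $\ell(U,W)$ be the number of linked pairs. Which pairs are linked depends only on the pairs *outside* $U\times W$. If $f(H)\le n-s$, Corollary 5 gives $U,W$ of size $s$ such that every edge of $H[U,W]$ is linked; that is, no unlinked pair of $U\times W$ is an edge.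

**Step 1: in every rectangle at most $0.6s^2$ pairs are linked.** Assume (R1) and $\|M\|\le n^\eta\sqrt\lambda$, and take any $U,W$ of size $s$. Let $x_b=|N_H(b)\cap U|$ for $b\in B'$ and $y_a=|N_H(a)\cap W|$ for $a\in A'$, extended by $0$ to $B$ and $A$. The number $y^TNx$ counts the quadruples $(u,w,a,b)$ with $ub,ab,aw\in H$, $a\in A'$, $b\in B'$, so
$$\ell(U,W)\le y^TNx=q\Big(\sum_bx_b\Big)\Big(\sum_ay_a\Big)+y^TMx\le q(2\lambda s)^2+\|M\|\,\|x\|\,\|y\| ,$$
where (R1) was used for $\sum_bx_b\le2\lambda s$ and $\sum_ay_a\le2\lambda s$.

The first term equals $4n^2q^3s^2\le s^2/2$, because $q^3\le n^{-2}/8$.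

For the second term, $x$ is a restriction of the vector $N^T1_U$, so $\|x\|\le\|N^T1_U\|\le qs\sqrt n+\|M\|\sqrt s$. We have $qs\le7\ln\lambda+1\le8\ln n$ and $\|M\|\sqrt s\le n^\eta\sqrt{\lambda s}=n^\eta\sqrt{n\cdot qs}$. So for $n$ large
$$\|x\|\le8\sqrt n\ln n+n^\eta\sqrt{8n\ln n}\le n^{1/2+2\eta},$$
and likewise $\|y\|\le n^{1/2+2\eta}$. Hence the second term is at most $n^{1+5\eta}\sqrt\lambda$. As $s^2\ge n^2/\lambda^2$ and $\lambda^{5/2}\le n^{5/6}$,
$$n^{1+5\eta}\sqrt\lambda\le s^2n^{-1+5\eta}\lambda^{5/2}\le n^{-1/6+5\eta}s^2=n^{-1/12}s^2 .$$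
So $\ell(U,W)\le0.6s^2$ for $n$ large.

**Step 2: union bound over rectangles.** By Step 1, Lemma 7 and Lemma 12,
$$\Pr(f(H)\le n-s)\le O(1/n)+\sum_{U,W}\Pr\big(\ell(U,W)\le0.6s^2,\text{ no unlinked pair of }U\times W\text{ is an edge}\big).$$
Condition on the pairs outside $U\times W$. They determine the linked pairs. If $\ell(U,W)\le0.6s^2$, at least $0.4s^2$ pairs inside $U\times W$ must be non-edges, and these are independent of the conditioning. So each summand is at most $(1-q)^{0.4s^2}\le e^{-0.4qs^2}$. The number of summands is at most $(en/s)^{2s}$, and $en/s\le e\lambda/(7\ln\lambda)\le\lambda$. Using $qs\ge7\ln\lambda$, the sum is at most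
$$\exp(2s\ln\lambda-0.4qs^2)\le\exp(-0.8s\ln\lambda)=o(1/n),$$
since $s\ge n/\lambda\ge n^{2/3}$.

So $\dim P\ge f(H)>n-s$ with probability $1-O(1/n)$. On the exceptional event the saving is at most $n$, so $S_n(q)\le s+O(1)=(7+o(1))\ln\lambda/q$. $\square$

## 13. Below $n^{-2/3}$: an empty rectangle and a nearly perfect matching

Let
$$s=\Big\lfloor\frac{\ln\lambda-2\ln\ln\lambda}q\Big\rfloor ,\tag{6}$$
so $s=(1-o(1))\ln\lambda/q=(1-o(1))n\ln\lambda/\lambda=o(n)$, and $s\ge n^{2/3}$ for $n$ large. The empty rectangle will depend on $H$, so we need matchings outside *all* rectangles simultaneously.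

**Lemma 14.** Assume (5) and (6). With probability $1-O(1/n)$, for all $U\subseteq A$, $W\subseteq B$ with $|U|=|W|=s$, the graph $H[A\setminus U,B\setminus W]$ has a matching leaving $r\le s/\sqrt\lambda$ vertices unmatched on each side.

**Proof.** Assume (R1) and (R3), let $A'=A\setminus U$, $B'=B\setminus W$, $N'=n-s$, and suppose that a maximum matching leaves $r>s/\sqrt\lambda$ vertices unmatched on each side.

**Step 1: a pair of sets without edges.** The defect form of Hall's theorem says that a maximum matching of $H[A',B']$ has size $N'-\max_{S\subseteq A'}(|S|-|N_H(S)\cap B'|)$. So some $S\subseteq A'$ has $|N_H(S)\cap B'|=|S|-r$. With $T=B'\setminus N_H(S)$ there are no edges between $S$ and $T$, and $|S|+|T|=N'+r$. As both sets have size at most $N'$, both have size at least $r$. Let $k=\min(|S|,|T|)\ge r$. The situation is symmetric in the two sides, so let $k=|S|\le|T|$.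

**Step 2: large $k$.** If $k>n/100$, take subsets of $S$ and $T$ of size $\lceil n/100\rceil$. This is at least $s_0=24n\ln n/\lambda$ for $n$ large, so (R3) gives an edge between them, a contradiction.

**Step 3: small $k$ forces a dense small spot.** Let $k\le n/100$. Then
$$|N_H(S)|\le|B'\setminus T|+|W|=(k-r)+s\le k+s\le n/50$$
for $n$ large. By (R1) at least $k\lambda/2$ edges leave $S$. So there is $Z\supseteq N_H(S)$ in $B$ with $|Z|=k+s$ and $e(S,Z)\ge k\lambda/2$. We bound the probability that such $S\subseteq A$, $Z\subseteq B$ exist at all; this no longer refers to $U,W$, so it treats all of them together.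

Put $z=(k+s)/n\le1/50$ and $y=\ln\frac1{2ez}\ge\ln\frac{50}{2e}>2.2$. For given $k$, by the third bound in (2) applied to $\mathrm{Bin}(k(k+s),q)$, with $q/\lambda=1/n$, the probability is at most
$$\binom nk\binom n{k+s}\Big(\frac{ek(k+s)q}{k\lambda/2}\Big)^{k\lambda/2}\le\Big(\frac ez\Big)^{2(k+s)}(2ez)^{k\lambda/2}.$$
Here $\binom nk\le\binom n{k+s}\le(en/(k+s))^{k+s}=(e/z)^{k+s}$, since $k\le k+s\le n/2$. Now $\ln(e/z)=y+\ln(2e^2)\le3y$, because $\ln(2e^2)<2.7<2y$. So the bound is at most
$$\exp\Big(-y\Big(\frac{k\lambda}2-6(k+s)\Big)\Big).$$
Since $k\ge r>s/\sqrt\lambda$, we have $\frac{k\lambda}4\ge\frac{s\sqrt\lambda}4$, and therefore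
$$\frac{k\lambda}2\ge\frac{k\lambda}4+\frac{s\sqrt\lambda}4\ge12(k+s)$$
for $n$ large. So the probability is at most $e^{-6y(k+s)}\le e^{-s}$. Summing over $k\le n$ and over the two symmetric cases gives at most $2ne^{-s}=o(1/n)$. Together with the failure probabilities of (R1) and (R3) this proves the lemma. $\square$

**Proposition 15.** Under (5), $S_n(q)\ge(1-o(1))\frac{\ln\lambda}q$.

**Proof.** **Step 1: an empty rectangle.** Fix $U\subseteq A$ with $|U|=s$. Each $b\in B$ independently has no neighbor in $U$ with probability $(1-q)^s$. For $q\le\frac12$ we have $1-q\ge e^{-q-q^2}$, since $-\ln(1-q)\le q+\frac{q^2}{2(1-q)}\le q+q^2$. And $q^2s\le q\ln\lambda=o(1)$. So by (6)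
$$(1-q)^s\ge e^{-qs-q^2s}=(1-o(1))e^{-qs}\ge(1-o(1))\frac{\ln^2\lambda}\lambda .$$
The expected number of such $b$ is at least $(1-o(1))n\ln^2\lambda/\lambda$, which is at least $2s$ for $n$ large, as $s\le n\ln\lambda/\lambda$ and $\ln\lambda\to\infty$. By (2), with probability at least $1-e^{-s/4}$ there are at least $s$ of them. Let $W$ consist of $s$ of them; then $H[U,W]$ has no edges.

**Step 2: cover.** Lemma 14 holds for all pairs $(U,W)$, hence for this one. Apply Lemma 6 with the matching it provides; there is nothing to absorb. So
$$f(H)\le n-s+r\le n-s+\frac s{\sqrt\lambda}=n-(1-o(1))s .$$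
With (R1), (R2) and Lemma 3(ii), $\dim P\le n-(1-o(1))s$ with probability $1-O(1/n)$. As $n-\dim P\ge0$ always, $S_n(q)\ge(1-o(1))s=(1-o(1))\ln\lambda/q$. $\square$

## 14. Two local maxima and the dip between them

**Proof of Theorem 2.** Part (a) is Propositions 13 and 15. For part (b), take $C_1$ from Proposition 11. The lower bound is Proposition 11. Since $n^{-1+\varepsilon}\le C_1(\ln n)^{1/3}n^{-2/3}$ for $n$ large, the upper bound is Proposition 8.

For the three points take $\varepsilon=1/20$; then $q_3=n^{-11/20}=n^{-1/2-\varepsilon}$ and $q_1<q_2<q_3$ for $n$ large. Part (a) at $q_1$, where $\lambda=\frac12n^{1/3}$, gives $S_n(q_1)=\Theta(n^{2/3}\ln n)$. Part (b) at $q_2$ and $q_3$ gives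
$$S_n(q_2)=\Theta\big(\sqrt{n^{5/3}(\ln n)^{-1/3}}\big)=\Theta\big(n^{5/6}(\ln n)^{-1/6}\big),\qquad S_n(q_3)=\Theta\big(\sqrt{n^{31/20}}\big)=\Theta(n^{31/40}).$$
Since $\frac56>\frac{31}{40}>\frac23$, both $S_n(q_1)$ and $S_n(q_3)$ are $o(S_n(q_2))$. So $E_n(1-q_2)$ lies below $E_n(1-q_1)$ and below $E_n(1-q_3)$ by $\Theta(n^{5/6}(\ln n)^{-1/6})$.

The function $E_n$ is a polynomial in $p$ (a sum over all $H$ of $\dim P$ times the probability of $H$), hence continuous, and $E_n(0)=E_n(1)=2$. Consider its maximum over $[0,1-q_2]$. The interior point $1-q_3$ has a value larger than $E_n(1-q_2)$, and larger than $2=E_n(0)$ because $E_n(1-q_3)=n-\Theta(n^{31/40})$. So this maximum is attained at an interior point. In the same way, the point $1-q_1$ shows that the maximum over $[1-q_2,1]$ is attained at an interior point. Both points are local maxima of $E_n$ in $(0,1)$. They lie on different sides of $1-q_2$, and at both of them $E_n$ exceeds $E_n(1-q_2)$ by at least a constant times $n^{5/6}(\ln n)^{-1/6}$. $\blacksquare$
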